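# Closed, non-parallel $\mathrm{Sp}(2)\mathrm{Sp}(1)$ four-forms on $\mathbb{HP}^2$

## 1. Closed forms near the quaternionic Kähler form of $\mathbb{HP}^2$

**Theorem 1.** Let $\Omega_0$ be the standard quaternionic Kähler (QK) 4-form on $\mathbb{HP}^2$. There are $\varepsilon>0$ and smooth closed 4-forms $\Omega_t$ ($|t|<\varepsilon$) with stabiliser $\mathrm{Sp}(2)\mathrm{Sp}(1)$ at every point, cohomologous to $\Omega_0$, with $\Omega_t\to\Omega_0$ in $C^\infty$ as $t\to0$, such that the metric $g_{\Omega_t}$ is not Einstein for $0<|t|<\varepsilon$. In particular, for these $t$, $\Omega_t$ is closed and not parallel.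

Let us unpack this. On $\mathbb R^8=\mathbb H^2$ take the standard metric $g$ and the orthogonal complex structures $I,J,K$ with $IJ=K$, $JK=I$, $KI=J$. Put $\omega_I(u,v)=g(Iu,v)$, similarly $\omega_J,\omega_K$, and
$$\Theta=\omega_I^2+\omega_J^2+\omega_K^2 .$$
We write $\Theta$ for this model form. Its stabiliser in $\mathrm{GL}(8,\mathbb R)$ is $G=\mathrm{Sp}(2)\mathrm{Sp}(1)\subset\mathrm{SO}(8)$. Here $\mathrm{Sp}(2)$ is the group of isometries commuting with $I,J,K$, and $\mathrm{Sp}(1)$ is the group of unit elements of $\langle 1,I,J,K\rangle$. So $\dim G=10+3=13$ and the Lie algebra is $\mathfrak g=\mathfrak{sp}(2)\oplus\langle I,J,K\rangle$.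

**Definition.** A 4-form $\Omega$ on an 8-manifold $M$ is *of type $G$* if for each $x$ some linear isomorphism $T_xM\cong\mathbb R^8$ carries $\Omega_x$ to $\Theta$. Its metric $g_\Omega$ at $x$ is the pullback of $g$ by that isomorphism. This is well defined because two such isomorphisms differ by an element of $G\subset\mathrm O(8)$. The form is *parallel* if $\nabla^{g_\Omega}\Omega=0$.

Every parallel form is closed. The standard form on $\mathbb{HP}^2$, with its symmetric metric, is parallel. The question, posed in "Symmetries, Tensors, and the Horrocks Bundle" (https://core.ac.uk/download/586990817.pdf), is whether the converse can fail on $\mathbb{HP}^2$: is there a *closed* form of type $G$ which is *not parallel*? That continuous families of such forms exist on $\mathrm G_2/\mathrm{SO}(4)$ is given there as a known result. Theorem 1 says that they exist on $\mathbb{HP}^2$ too, arbitrarily close to the standard form and in its cohomology class.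

Non-parallelism is detected through the metric. In dimension 8 put
$$E(g)=\mathrm{Ric}_g-\tfrac{s_g}{8}\,g ,$$
the trace-free Ricci tensor; $g$ is Einstein when $E(g)=0$. Section 3 proves that a parallel form of type $G$ has $E(g_\Omega)=0$, so $E(g_\Omega)\neq0$ certifies non-parallelism.

**Coordinates.** Take coordinates $x^0,\dots,x^3$ on the first factor $\mathbb H$ with $Ie_0=e_1$, $Je_0=e_2$, $Ke_0=e_3$, and $x^4,\dots,x^7$ likewise on the second factor. The first-factor parts of $\omega_I,\omega_J,\omega_K$ are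
$$\alpha_1=e^{01}+e^{23},\qquad \alpha_2=e^{02}+e^{31},\qquad \alpha_3=e^{03}+e^{12},$$
and the second-factor parts are $\beta_1,\beta_2,\beta_3$, the same with indices shifted by 4. Directly, $\alpha_i\wedge\alpha_j=2\delta_{ij}e^{0123}$. Hence
$$\Theta=\sum_i(\alpha_i+\beta_i)^2=6e^{0123}+6e^{4567}+2\sum_{i=1}^3\alpha_i\wedge\beta_i .\tag{1}$$
Orient $\mathbb R^8$ by $e^{01234567}$. Then $*e^{0123}=e^{4567}$ and $*(\alpha_i\wedge\beta_i)=\alpha_i\wedge\beta_i$, because $\alpha_i,\beta_i$ are self-dual on their factors. So $*\Theta=\Theta$. Also $|\Theta|^2=36+36+4\cdot3\cdot4=120$, so $\Theta\wedge\Theta=120\,e^{01234567}$. On a manifold, a form of type $G$ therefore determines an orientation, by $\Omega\wedge\Omega$, and is self-dual for $g_\Omega$.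

## 2. Pullbacks, conformal multiples and invariant forms

Before doing analysis, we try the candidates that can be written down at once.

*Pullbacks and constants.* If $\phi$ is a diffeomorphism and $c>0$, then $c\,\phi^*\Omega_0$ is closed of type $G$, but it is parallel for its metric $c^{1/2}\phi^*g_0$. Nothing is gained.

*Conformal multiples.* If $f>0$ is a function, $f\Omega_0$ is of type $G$: rescale the coframe by $f^{1/4}$. It is closed only if $df\wedge\Omega_0=0$. We claim that this forces $df=0$. Since $\mathrm{Sp}(2)$ is transitive on $S^7$, it is enough to look at $\xi=e^0$ in the model, and by (1)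
$$e^0\wedge\Theta=6e^{04567}+2\big(e^{023}\wedge\beta_1+e^{031}\wedge\beta_2+e^{012}\wedge\beta_3\big)\ne0 .$$
So $f$ is constant.

*Invariant forms.* On the symmetric space $\mathbb{HP}^2=\mathrm{Sp}(3)/\mathrm{Sp}(2)\mathrm{Sp}(1)$ every $\mathrm{Sp}(3)$-invariant form is parallel for the symmetric metric, hence harmonic. As $b_4(\mathbb{HP}^2)=1$, the invariant 4-forms are exactly the multiples of $\Omega_0$. With full symmetry only the known form appears.

So we must solve the equations "closed" and "of type $G$" without help from symmetry. "Of type $G$" is a pointwise nonlinear condition: the form takes values in a $\mathrm{GL}(8)$-orbit of dimension $64-13=51$ inside $\Lambda^4$, which has dimension $70$. We need to understand this orbit and how closedness meets it.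

## 3. Parallel forms have Einstein metrics

**Lemma 1.** If $\Omega$ is of type $G$ and parallel, then $E(g_\Omega)=0$.

*Proof.* All computations are at one point, with $e_i$ an orthonormal basis, $\mathrm{Ric}\,X=\sum_iR(X,e_i)e_i$, and $I,J,K$ adapted to $\Omega$ at that point.

**Step 1: the shape of the curvature.** Since $\nabla\Omega=0$, we have $R(X,Y)\cdot\Omega=0$, so $R(X,Y)\in\mathfrak g$. Write
$$R(X,Y)=S(X,Y)+a(X,Y)I+b(X,Y)J+c(X,Y)K,$$
with $S(X,Y)$ skew and commuting with $I,J,K$. Let $a(X,Y)=g(AX,Y)$, $b(X,Y)=g(BX,Y)$, $c(X,Y)=g(CX,Y)$; then $A,B,C$ are skew. Note $\mathrm{tr}(SI)=\mathrm{tr}(J^{-1}SIJ)=\mathrm{tr}(S\,J^{-1}IJ)=-\mathrm{tr}(SI)$, so $\mathrm{tr}(SI)=0$. Also $\mathrm{tr}(IJ)=\mathrm{tr}K=0$ and $\mathrm{tr}(IK)=-\mathrm{tr}J=0$.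

**Step 2: compute $\sum R(X,e_i)Ie_i$ in two ways.** First move $I$ to the left. Since $[bJ+cK,I]=-2bK+2cJ$ and $\sum_ib(X,e_i)e_i=BX$,
$$\sum_iR(X,e_i)Ie_i=I\,\mathrm{Ric}\,X-2KBX+2JCX .$$
Second, replace the basis $e_i$ by $Ie_i$: the sum equals $-\sum R(X,Ie_i)e_i$. Averaging the two forms and using the Bianchi identity,
$$2\sum_iR(X,e_i)Ie_i=\sum_i\big(R(X,e_i)Ie_i-R(X,Ie_i)e_i\big)=-\sum_iR(e_i,Ie_i)X .$$
By pair symmetry $\sum g(R(e_i,Ie_i)X,Y)=\sum g(R(X,Y)e_i,Ie_i)=-\mathrm{tr}(I\,R(X,Y))=8a(X,Y)$, using Step 1 and $\mathrm{tr}(I^2)=-8$. So the last sum is $-8AX$, and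
$$I\,\mathrm{Ric}-2KB+2JC=-4A .$$

**Step 3: $\mathrm{Ric}$ determines $A,B,C$.** Multiply by $-I$ and use $IK=-J$, $IJ=K$: $\mathrm{Ric}=4IA+2JB+2KC$. Permuting $I,J,K$ cyclically, $\mathrm{Ric}=2IA+4JB+2KC=2IA+2JB+4KC$. Hence $IA=JB=KC=\frac18\mathrm{Ric}$, so $A=-\frac18I\,\mathrm{Ric}$. As $A$ is skew and $\mathrm{Ric}$ symmetric, $A^T=\frac18\mathrm{Ric}\,I$ must equal $-A=\frac18I\,\mathrm{Ric}$. So $\mathrm{Ric}$ commutes with $I$, and likewise with $J$ and $K$.

**Step 4: a symmetric expression in two vectors.** We claim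
$$g(R(X,Y)Z,IZ)+g(R(X,Y)JZ,KZ)=2a(X,Y)|Z|^2 .$$
The $a$-parts give $a|IZ|^2+a|IJZ|^2=2a|Z|^2$. The $S$-parts cancel, since $g(SJZ,KZ)=g(JSZ,KZ)=-g(SZ,JKZ)=-g(SZ,IZ)$. The $b$-parts are $b\,g(JZ,IZ)=0$ and $-b\,g(Z,KZ)=0$; the $c$-parts are $c\,g(KZ,IZ)=0$ and $c\,g(KJZ,KZ)=c\,g(JZ,Z)=0$.

Further, $a(X,IX)=-\frac18g(I\,\mathrm{Ric}X,IX)=-\frac18\mathrm{Ric}(X,X)$. Since $KX=I(JX)$ and $\mathrm{Ric}$ commutes with $J$, also $a(JX,KX)=-\frac18\mathrm{Ric}(JX,JX)=-\frac18\mathrm{Ric}(X,X)$. Therefore
$$\sum_{(U,V)\in\{(X,IX),(JX,KX)\}}\ \sum_{(Y,Y')\in\{(Z,IZ),(JZ,KZ)\}}g(R(U,V)Y,Y')=-\tfrac12\mathrm{Ric}(X,X)|Z|^2 .$$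
By pair symmetry the left side does not change when $X$ and $Z$ are exchanged. So $\mathrm{Ric}(X,X)|Z|^2=\mathrm{Ric}(Z,Z)|X|^2$ for all $X,Z$, and $\mathrm{Ric}$ is a multiple of $g$. $\square$

## 4. The tangent space of the orbit and its self-dual normal space

For $a\in\mathfrak{gl}(8)$ write $a\cdot\Theta=\frac{d}{ds}\big|_0\exp(sa)^*\Theta$ and similarly $a\cdot g$, which is twice the symmetric part of $a$. Let
$$\mathcal A=\mathfrak{gl}(8)\cdot\Theta,\quad\dim\mathcal A=64-13=51,\qquad W=\mathcal A^\perp\subset\Lambda^4,\quad\dim W=70-51=19 .$$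
So $\mathcal A$ is the tangent space of the orbit at $\Theta$ and $W$ its normal space. Write $\pi_{\mathcal A},\pi_W$ for the orthogonal projections.

*Small elements of $\mathcal A$.* First, $\mathrm{id}\cdot\Theta=4\Theta$. For the rank-one endomorphism $X\otimes\xi:v\mapsto\xi(v)X$,
$$(X\otimes\xi)\cdot\Theta=\xi\wedge\iota_X\Theta ,\tag{2}$$
since both sides, evaluated on $v_1,\dots,v_4$, give $\sum_i\xi(v_i)\,\Theta(\dots,X,\dots)$ with $X$ in slot $i$. For $X=e_0,\xi=e^0$ this is $6e^{0123}+2\sum_ie^{0i}\wedge\beta_i$. Replacing the endomorphism by its trace-free part subtracts $\frac12\Theta$ and leaves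
$$3e^{0123}-3e^{4567}+(e^{01}-e^{23})\wedge\beta_1+(e^{02}-e^{31})\wedge\beta_2+(e^{03}-e^{12})\wedge\beta_3 ,$$
which is *anti*-self-dual. This is no accident.

**Lemma 2.** $\Lambda^4_-\subset\mathcal A$. Hence $W\subset\Lambda^4_+$. Moreover $\Theta\perp W$.

*Proof.* Let $a$ be symmetric and trace-free, diagonal with entries $\lambda_i$ in an oriented orthonormal basis. It acts on $e^I$, $|I|=4$, by the scalar $\lambda_I=\sum_{i\in I}\lambda_i$. On $*e^I=\pm e^{I^c}$ it acts by $\lambda_{I^c}=-\lambda_I$. So $a$ anticommutes with $*$ on $\Lambda^4$, and since $*\Theta=\Theta$ we get $a\cdot\Theta\in\Lambda^4_-$. The map $a\mapsto a\cdot\Theta$ on trace-free symmetric matrices is injective, because its kernel lies in $\mathfrak g\subset\mathfrak{so}(8)$. Both this space and $\Lambda^4_-$ have dimension $35$, so the map is onto $\Lambda^4_-$. Finally $\Theta=\frac14\mathrm{id}\cdot\Theta\in\mathcal A$. $\square$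

*An element of $W$.* Let $w=\omega_I^2-\omega_J^2=2(\alpha_1\wedge\beta_1-\alpha_2\wedge\beta_2)\neq0$. It is self-dual, so $w\perp\Lambda^4_-$, and $\langle w,\Theta\rangle=4(4-4)=0$. It remains to see $w\perp\mathfrak{so}(8)\cdot\Theta$. The spaces $\mathfrak{sp}(2)$ and $\{PI\},\{PJ\},\{PK\}$, with $P$ symmetric and commuting with $I,J,K$, are mutually trace-orthogonal, by conjugation as in Step 1 of Lemma 1. They have dimensions $10,6,6,6$, so they fill $\mathfrak{so}(8)$. Since $\mathfrak g\cdot\Theta=0$ we need only $a=PI$ (or $PJ$, $PK$) with $P$ trace-free. Such a $P$ is a quaternion-Hermitian $2\times2$ matrix, conjugate under $\mathrm{Sp}(2)$ to $\mathrm{diag}(\mu,-\mu)$. As $\mathrm{Sp}(2)$ fixes $w$ and $\Theta$, assume $P=\mathrm{diag}(\mu,-\mu)$. The swap $\tau$ of the two factors lies in $\mathrm{Sp}(2)$ and $\tau^{-1}a\tau=-a$. Hence $\langle w,a\cdot\Theta\rangle=\langle\tau^*w,\tau^*(a\cdot\Theta)\rangle=-\langle w,a\cdot\Theta\rangle=0$. So $w\in W$.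

Self-duality will be used through one identity. Write $\iota_\xi=\iota_{\xi^\sharp}$.

**Lemma 3.** For $w,w'\in\Lambda^4_+$ and a covector $\xi$: $\langle\iota_\xi w,\iota_\xi w'\rangle=\frac12|\xi|^2\langle w,w'\rangle$ and $|\xi\wedge w|=|\iota_\xi w|$.

*Proof.* Up to sign $*(\xi\wedge w)=\iota_\xi{*w}=\iota_\xi w$, so $|\xi\wedge w|=|\iota_\xi w|$. From $\iota_\xi(\xi\wedge w)+\xi\wedge\iota_\xi w=|\xi|^2w$ we get $|\xi\wedge w|^2+|\iota_\xi w|^2=|\xi|^2|w|^2$. So $|\iota_\xi w|^2=\frac12|\xi|^2|w|^2$; now polarise. $\square$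

For the element $w$ above and $\xi=e^0$: $\iota_\xi w=2(e^1\wedge\beta_1-e^2\wedge\beta_2)$ has norm squared $4(2+2)=16$, and $|w|^2=4(4+4)=32$, as it should be. A non-self-dual form can behave quite differently: $\iota_\xi e^{0123}=0$ for $\xi=e^4$.

**The linearised metric.** Define
$$\ell:\mathcal A\to S^2(\mathbb R^8)^*,\qquad\ell(a\cdot\Theta)=a\cdot g .$$
It is well defined because $a\cdot\Theta=0$ means $a\in\mathfrak g\subset\mathfrak{so}(8)$. Its kernel is $\mathfrak{so}(8)\cdot\Theta$, which lies in $\Lambda^4_+$ since $\mathrm{SO}(8)$ preserves $\Lambda^4_+$. For example $\ell(\Theta)=\frac14\cdot2g=\frac12g$, and $\ell\big((e_0\otimes e^0)\cdot\Theta\big)=2\,e^0\otimes e^0$.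

## 5. The orbit as a graph over its tangent space

The next lemma turns "of type $G$" into the equation $\pi_W\varphi=q(\pi_{\mathcal A}\varphi)$ near $\Theta$.

**Lemma 4.** There are a $G$-invariant open neighbourhood $U$ of $0$ in $\mathcal A$ and smooth $G$-equivariant maps $q:U\to W$, $\gamma:U\to S^2_+(\mathbb R^8)^*$ with
$$q(0)=0,\quad dq(0)=0,\quad\gamma(0)=g,\quad d\gamma(0)=\ell,$$
such that for $\alpha\in U$ the form $\Theta+\alpha+q(\alpha)$ lies in the $\mathrm{GL}(8)$-orbit of $\Theta$ and has associated metric $\gamma(\alpha)$. Conversely, every element of the orbit close enough to $\Theta$ has this form, and the orbit is an embedded submanifold of $\Lambda^4$.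

*Proof.* **Step 1: construct $q$ and $\gamma$.** Let $\mathfrak m$ be the orthogonal complement of $\mathfrak g$ in $\mathfrak{gl}(8)$ for the inner product $\mathrm{tr}(a^Tb)$. It is $\mathrm{Ad}(G)$-invariant because $G\subset\mathrm O(8)$. Put $f(a)=\exp(a)^*\Theta$ on $\mathfrak m$. For $h\in G$,
$$f(h^{-1}ah)=(h^{-1}\exp(a)h)^*\Theta=h^*\exp(a)^*(h^{-1})^*\Theta=h^*f(a).$$
The differential $df(0):a\mapsto a\cdot\Theta$ is an isomorphism $\mathfrak m\to\mathcal A$. So $p=\pi_{\mathcal A}(f-\Theta)$ is a $G$-equivariant diffeomorphism from a small ball in $\mathfrak m$ onto an open set $U\subset\mathcal A$, which is $G$-invariant since the ball is. Define $q=\pi_W(f-\Theta)\circ p^{-1}$ and $\gamma(\alpha)=\exp(p^{-1}(\alpha))^*g$. Then $\Theta+\alpha+q(\alpha)=f(p^{-1}(\alpha))$ lies in the orbit with metric $\gamma(\alpha)$. Also $dq(0)=0$ because $df(0)$ takes values in $\mathcal A$, and $d\gamma(0)(a\cdot\Theta)=a\cdot g=\ell(a\cdot\Theta)$.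

**Step 2: reduce the converse to a statement about sequences.** Use the left action $h\cdot\Theta=(h^{-1})^*\Theta$. The map $\mathrm{GL}(8)/G\to\Lambda^4$, $hG\mapsto h\cdot\Theta$, is an injective immersion. If it is a homeomorphism onto its image, the orbit is an embedded 51-dimensional submanifold. In it the graph of $q$, being the image of a neighbourhood of the base point of $\mathrm{GL}(8)/G$ (ball small), is open, which gives the converse. By equivariance it suffices to prove: *if $h_n\cdot\Theta\to\Theta$, then $h_nG\to G$.*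

**Step 3: control the scale.** Write $h_n=k_ns_n$ with $k_n\in\mathrm O(8)$ and $s_n=c_n\exp(a_n)$, $c_n>0$, $a_n$ symmetric and trace-free. Since $h\cdot(\Theta\wedge\Theta)=(\det h)^{-1}\Theta\wedge\Theta$ and $\Theta\wedge\Theta\ne0$, we get $\det h_n\to1$. As $|\det h_n|=c_n^8$, $c_n\to1$.

**Step 4: control $a_n$ by convexity.** As $k_n$ acts isometrically, $|s_n\cdot\Theta|=|h_n\cdot\Theta|\to|\Theta|$; with $c_n\to1$ this gives $|\exp(a_n)\cdot\Theta|\to|\Theta|$. For a unit trace-free symmetric $\hat a$ with eigenvalues $\lambda_i$, put, in an eigenbasis,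
$$F_{\hat a}(t)=|\exp(t\hat a)\cdot\Theta|^2=\sum_I\Theta_I^2\,e^{-2t\lambda_I}.$$
This is convex in $t$. We have $F_{\hat a}'(0)=-2\langle\hat a\cdot\Theta,\Theta\rangle=0$, because $\hat a\cdot\Theta\in\Lambda^4_-$ and $\Theta\in\Lambda^4_+$, and $F_{\hat a}''(0)=4|\hat a\cdot\Theta|^2>0$. So $F_{\hat a}$ is strictly increasing on $t\ge0$. By compactness of the set of $\hat a$, for each $\epsilon>0$ there is $\delta>0$ with $F_{\hat a}(t)\ge F_{\hat a}(\epsilon)\ge|\Theta|^2+\delta$ for all $\hat a$ and all $t\ge\epsilon$. Hence $a_n\to0$ and $s_n\to1$.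

**Step 5: control $k_n$ by compactness.** Now $|k_n\cdot\Theta-h_n\cdot\Theta|=|\Theta-s_n\cdot\Theta|\to0$, so $k_n\cdot\Theta\to\Theta$. The continuous bijection from the compact space $\mathrm O(8)/G$ onto $\mathrm O(8)\cdot\Theta$ is a homeomorphism, so there are $g_n\in G$ with $k_ng_n^{-1}\to1$. Then
$$h_ng_n^{-1}=(k_ng_n^{-1})(g_ns_ng_n^{-1})\to1,$$
because $s_n\to1$ and $G$ is compact. So $h_nG\to G$. $\square$

## 6. Plane waves on the flat torus

We now look for closed forms of type $G$ on $T^8=\mathbb R^8/(2\pi\mathbb Z)^8$ near the constant form $\Theta$. Everything reduces to linear algebra in one covector $\xi$.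

To first order we want $\zeta$ with $d\zeta=0$ and $\pi_W\zeta=0$. Expand $\zeta=\sum_\xi e^{i\langle\xi,x\rangle}\zeta_\xi$. The conditions say $\xi\wedge\zeta_\xi=0$ and $\zeta_\xi\in\mathcal A\otimes\mathbb C$. For $\xi\neq0$ this means $\zeta_\xi\in N_\xi\otimes\mathbb C$, where
$$N_\xi=\mathcal A\cap(\xi\wedge\Lambda^3).$$
Lie derivatives contribute: for $X=e^{i\langle\xi,x\rangle}v$, $\mathcal L_X\Theta=d(\iota_X\Theta)=i\,e^{i\langle\xi,x\rangle}\,\xi\wedge\iota_v\Theta$, which by (2) fills at most 8 dimensions. The next lemma shows that there is much more.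

**Lemma 5.** For $\xi\ne0$ the map $\pi_W:\xi\wedge\Lambda^3\to W$ is onto, $\dim N_\xi=16$, and $\ell$ is injective on $N_\xi$. The subspace
$$K_\xi=\{\alpha\in N_\xi:\ \ell(\alpha)(\xi^\sharp,\cdot)=0,\ \mathrm{tr}\,\ell(\alpha)=0\}$$
has dimension at least $7$.

*Proof.* If $w\in W$ is orthogonal to $\xi\wedge\Lambda^3$, then $\iota_\xi w=0$, so $w=0$ by Lemmas 2 and 3. So $\pi_W$ is onto, and its kernel $N_\xi$ has dimension $\binom73-19=35-19=16$. If $\alpha\in N_\xi$ and $\ell(\alpha)=0$, then $\alpha\in\Lambda^4_+$ and $\xi\wedge\alpha=0$, so $\alpha=0$ by Lemma 3. Finally $K_\xi$ is cut out of $N_\xi$ by at most $8+1$ linear conditions. $\square$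

Why these conditions on $\ell(\alpha)$? They make the linearised Einstein tensor easy to read off. Recall the standard formulas, at a metric $g_0$ with $\nabla$, $\mathrm{Ric}$ and $s$ those of $g_0$:
$$\mathrm{Ric}'(h)_{ij}=\tfrac12\big(\nabla^k\nabla_ih_{jk}+\nabla^k\nabla_jh_{ik}-\nabla^k\nabla_kh_{ij}-\nabla_i\nabla_j\mathrm{tr}\,h\big),$$
$$s'(h)=-\nabla^k\nabla_k\mathrm{tr}\,h+\nabla^i\nabla^jh_{ij}-\langle\mathrm{Ric},h\rangle .\tag{3}$$
The linearisation of $E$ is $E'(h)=\mathrm{Ric}'(h)-\frac18\big(s'(h)g_0+s\,h\big)$.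

*An honest nonlinear example on $T^8$.* Let $\xi=e^0=dx^0$ and $0\ne\alpha\in K_\xi$. By Lemma 5, $\mathcal A+\xi\wedge\Lambda^3=\Lambda^4$. So near $\Theta$ the orbit meets the affine space $\Theta+\xi\wedge\Lambda^3$ transversally, in a 16-dimensional manifold with tangent space $N_\xi$ at $\Theta$. Choose a parametrisation $c$ of it by a neighbourhood of $0$ in $N_\xi$ with $c(0)=\Theta$ and $dc(0)$ the inclusion, and set
$$\Omega_t(x)=c\big(t\cos(x^0)\,\alpha\big).$$
It is of type $G$. It is closed, because $\Omega_t-\Theta=dx^0\wedge\rho$ with the coefficients of $\rho$ depending on $x^0$ only. By Lemma 4 its metric is $g+t\cos(x^0)\,k+O(t^2)$ in $C^2$, with $k=\ell(\alpha)\neq0$, $k(e_0,\cdot)=0$, $\mathrm{tr}\,k=0$. In (3) every term except $-\frac12\nabla^k\nabla_kh_{ij}$ vanishes, so $E(g_{\Omega_t})=\frac t2\cos(x^0)\,k+O(t^2)$, which is not zero for small $t\ne0$. By Lemma 1, $\Omega_t$ is not parallel.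

*Where this stops on $\mathbb{HP}^2$.* Given a function $\psi$ near a point, with $d\psi\neq0$, we can imitate the wave: pick $\varphi$ with values in $N_{d\psi}$, cut off, write $\varphi=d\psi\wedge b$, and try $d(e^{i\lambda\psi}b)=e^{i\lambda\psi}(i\lambda\varphi+db)$. The first term satisfies $\pi_W\varphi=0$. The second has $\pi_W(db)\neq0$ in general, since neither the adapted coframe nor the cutoff is constant. So we get only an approximate solution of the *linear* equation, with error smaller by a factor $\lambda^{-1}$; and the nonlinear condition $\pi_W=q(\pi_{\mathcal A})$ no longer reduces to finite dimensions. Both defects have the same shape: we are given a section of $W$ and must produce it as $\pi_W(d\beta)$. So we must solve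
$$\pi_W(d\beta)=\text{given section of }W .\tag{4}$$

## 7. The statement on an arbitrary compact 8-manifold

**Theorem 2.** Let $M$ be a compact 8-manifold without boundary, and let $\Omega_0$ be any smooth closed 4-form of type $G$ on $M$. Orient $M$ by $\Omega_0\wedge\Omega_0$. Let $W\subset\Lambda^4T^*M$ be the rank-19 bundle orthogonal to the tangent spaces of the $\mathrm{GL}(8)$-orbits at $\Omega_0$. Put $Z=\{\zeta\in\Omega^4(M):d\zeta=0,\ \pi_W\zeta=0\}$ and $\mathcal H_W=\{w\in\Gamma(W):w\text{ harmonic}\}$.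

1. For $k\ge2$, $0<\kappa<1$, the closed $C^{k,\kappa}$ forms of type $G$ form, near $\Omega_0$, a smooth Banach submanifold of the space of closed $C^{k,\kappa}$ 4-forms, with tangent space $\ker\pi_W$ at $\Omega_0$. Every $\zeta\in Z$ is tangent to a curve $\Omega_t=\Omega_0+t\zeta+O(t^2)$ (in every $C^k$) of smooth closed forms of type $G$.
2. The image of $Z\to H^4(M,\mathbb R)$ is $\{[\eta]:\eta\text{ harmonic},\ \eta\perp_{L^2}\mathcal H_W\}$, of codimension $\dim\mathcal H_W$. If $b_4^+=1$, then $\mathcal H_W=0$ and the map is onto.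
3. Among smooth closed forms of type $G$ on $M$, those with non-Einstein metric (hence non-parallel) are open in the $C^2$-topology and dense in the $C^\infty$-topology.
4. $Z/\{\mathcal L_X\Omega_0:X\in\Gamma(TM)\}$ is infinite-dimensional.

On $T^8$ with $\Omega_0=\Theta$ we can check parts 2 and 4 by hand. Harmonic forms have constant coefficients, so $\mathcal H_W$ is the space of constant sections of $W$, of dimension 19. The class of $\zeta\in Z$ is its mean value, which lies in $\mathcal A$; every constant in $\mathcal A$ occurs; and $70-51=19$. At each frequency $\xi\ne0$ the space $N_\xi\otimes\mathbb C$ has dimension 16, of which Lie derivatives fill at most 8, which gives part 4.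

From here on $M,\Omega_0$ are as in Theorem 2 and $g_0=g_{\Omega_0}$. By Lemma 4 the orbit is embedded, so the coframes carrying $\Omega_0$ to $\Theta$ form a smooth principal $G$-bundle. By $G$-equivariance the algebra carries over to $M$: subbundles $\mathcal A\oplus W=\Lambda^4T^*M$ with $W\subset\Lambda^4_+$, and smooth fibre-preserving maps $\ell$ on $\mathcal A$, and $Q$ (from $q$) and $\gamma$ on a neighbourhood of the zero section of $\mathcal A$. The closeness needed for the converse in Lemma 4 is measured by a $G$-invariant norm, so it is the same at all points of $M$.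

## 8. The operator $D=\pi_W\circ d$ and the ellipticity of $DD^*$

Set
$$D=\pi_W\circ d:\Omega^3(M)\to\Gamma(W).$$
Its formal adjoint is $D^*w=d^*w$ for $w\in\Gamma(W)$, because $\langle D\beta,w\rangle_{L^2}=\langle d\beta,w\rangle_{L^2}$.

Equation (4) reads $D\beta=$ given: 19 equations for the 56 coefficients of $\beta$. It is not elliptic, and its kernel contains all closed 3-forms. The standard remedy is to look for $\beta$ in the form $D^*u$ with $u\in\Gamma(W)$, which gives the square system $DD^*u=$ given. This helps only if $DD^*$ is elliptic. Its symbol is $w\mapsto\pi_W(\xi\wedge\iota_\xi w)$, with quadratic form $|\iota_\xi w|^2$; if $W$ contained a nonzero $w$ with $\iota_\xi w=0$ for some $\xi\ne0$, as happens for decomposable forms, ellipticity would fail. This is where the self-duality of $W$ decides the matter.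

**Lemma 6.** $DD^*$ is formally self-adjoint with principal symbol $\frac12|\xi|^2\mathrm{Id}$, hence elliptic, and $\ker DD^*=\ker D^*=\mathcal H_W$. If $b_4^+(M)=1$ then $\mathcal H_W=0$. In particular $\mathcal H_W=0$ for the standard form on $\mathbb{HP}^2$.

*Proof.* The symbol $\sigma$ of $DD^*=\pi_Wdd^*$ satisfies, for $w,w'\in W$, $\langle\sigma w,w'\rangle=\langle\xi\wedge\iota_\xi w,w'\rangle=\langle\iota_\xi w,\iota_\xi w'\rangle=\frac12|\xi|^2\langle w,w'\rangle$ by Lemma 3.

If $DD^*w=0$, then $\|d^*w\|_{L^2}^2=0$, so $d^*w=0$. As $d^*=-{*}d{*}$ and $*w=w$, also $dw=0$, and $w$ is harmonic. Conversely a harmonic section of $W$ satisfies $D^*w=d^*w=0$.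

The form $\Omega_0$ is closed and self-dual, hence harmonic, and nonzero, on each component of $M$. So $b_4^+=1$ forces $M$ to be connected and every self-dual harmonic 4-form to be $c\,\Omega_0$. A section of $W$ is self-dual and pointwise orthogonal to $\Omega_0$ (Lemma 2), so $c=0$. On $\mathbb{HP}^2$ we have $b_4=1$, and $\Omega_0$ is self-dual, so $b_4^+=1$. $\square$

**The right inverse.** Let $\Pi$ be the $L^2$-projection onto the finite-dimensional space $\mathcal H_W$ of smooth sections, and write $w_H=\Pi w$. Linear elliptic theory on compact manifolds gives, for each $w$, a unique $u=Nw\perp\mathcal H_W$ with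
$$DD^*u=w-w_H,$$
and $N$ is bounded $C^{k,\kappa}\to C^{k+2,\kappa}$ and $H^k\to H^{k+2}$ ($k\ge0$). Put
$$R(w)=w_H+dD^*Nw .\tag{5}$$
This is bounded from $C^{k,\kappa}(W)$ into closed $C^{k,\kappa}$ 4-forms, and
$$\pi_WR(w)=w_H+DD^*Nw=w .\tag{6}$$
So every section of $W$ is the $W$-part of a closed form with no loss of derivatives. If $\mathcal H_W=0$, this closed form is exact.

## 9. Integrating solutions of the linear equation

By Lemma 4, if $\varphi$ is a small closed form with
$$\Phi(\varphi):=\pi_W\varphi-Q(\pi_{\mathcal A}\varphi)=0,\tag{7}$$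
then $\Omega_0+\varphi$ is closed, of type $G$, with metric $\gamma(\pi_{\mathcal A}\varphi)$. Since $dQ=0$ along the zero section, the linearisation of (7) is $\pi_W\zeta=0$, the equation defining $Z$. This section shows that every $\zeta\in Z$ is tangent to a curve of solutions. The tool is the implicit function theorem, for which we need that $u\mapsto F(u)$ is a smooth map of Hölder spaces.

**Lemma 7.** Let $F$ be a smooth fibre-preserving map from an open subset $\mathcal U$ of a vector bundle $E_1$ over $M$ to a vector bundle $E_2$, and let $k\ge0$. On the open set of $u\in C^{k,\kappa}(E_1)$ with values in $\mathcal U$, the map $u\mapsto F(u)\in C^{k,\kappa}(E_2)$ is $C^\infty$, with derivative $v\mapsto dF_u(v)$, where $dF$ is the fibre derivative.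

*Proof.* *Boundedness.* Let $u$ range over a $C^{k,\kappa}$-bounded set with values in a fixed compact subset of $\mathcal U$. In local trivialisations the derivatives of $F(x,u(x))$ of order at most $k$ are, by the chain rule, sums of products of derivatives of $u$ with partial derivatives of $F$ at $(x,u(x))$. The latter are bounded in $C^{0,\kappa}$ because the partial derivatives of $F$ are Lipschitz near the compact set. As $C^{0,\kappa}$ is a Banach algebra, $\|F(u)\|_{C^{k,\kappa}}$ is bounded.

*Differentiability.* By Taylor's formula in the fibres,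
$$F(u+v)-F(u)-dF_u(v)=\int_0^1(1-s)\,d^2F_{u+sv}(v,v)\,ds .$$
For small $v$ the sections $d^2F_{u+sv}$ are bounded in $C^{k,\kappa}$, by boundedness applied to $d^2F$. So the right side is $O(\|v\|_{C^{k,\kappa}}^2)$, and the map is differentiable, with derivative $v\mapsto dF_u(v)$.

*Induction.* The derivative, as a map into bounded operators, is the composition operator $u\mapsto dF_u\in C^{k,\kappa}(\mathrm{Hom}(E_1,E_2))$ followed by a bounded linear map. It is differentiable by what has been shown, and so on to all orders. $\square$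

**A linear regularity statement.** Write $\|\cdot\|_j$ for the $C^{j,\kappa}$ norm and $P=\pi_{\mathcal A}dD^*:\Gamma(W)\to\Gamma(\mathcal A)$, a second-order operator. For a section $\alpha$ of $\mathcal A$ with small values and $\tau\in[0,1]$ put
$$L_\tau y=DD^*y+\Pi y-\tau\,dQ_\alpha(Py).$$

**Lemma 8.** There is $\epsilon_0>0$ such that, if $\|\alpha\|_0<\epsilon_0$ and $\alpha\in C^{j,\kappa}$ with $j\ge0$, then $L_\tau:C^{j+2,\kappa}(W)\to C^{j,\kappa}(W)$ is an isomorphism for all $\tau\in[0,1]$, with inverse bounded uniformly in $\tau$.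

The point is that $\epsilon_0$ does not depend on $j$.

*Proof.* **Step 1: $\tau=0$, and $j=0$.** $L_0=DD^*+\Pi$ is an isomorphism $C^{j+2,\kappa}\to C^{j,\kappa}$ for every $j$, with inverse $N+\Pi$: indeed $(DD^*+\Pi)(Nw+\Pi w)=(w-w_H)+w_H=w$, and $L_0$ is injective, since $L_0y=0$ paired with $y$ gives $D^*y=0$ and $\Pi y=0$. As $dQ$ vanishes on the zero section, Lemma 7 shows that $\|dQ_\alpha\|_0$ is small when $\|\alpha\|_0$ is. So for $\|\alpha\|_0<\epsilon_0$, with $\epsilon_0$ small enough, every $L_\tau:C^{2,\kappa}\to C^{0,\kappa}$ is a small perturbation of $L_0$, hence an isomorphism with uniformly bounded inverse.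

**Step 2: an a priori estimate, by induction on $j$.** Let $j\ge1$ and assume the claim for $j-1$. Choose vector fields $X_1,\dots,X_m$ spanning $TM$ at every point and a connection $\nabla$ on $W$. The symbol of $\nabla_{X_a}$ is scalar, so the third-order terms of the commutator of $\nabla_{X_a}$ with $DD^*-\tau\,dQ_\alpha P$ cancel. Since $dQ_\alpha\in C^{j,\kappa}$, what remains is a second-order operator with coefficients in $C^{j-1,\kappa}$, bounded uniformly in $\tau$. The other part $[\Pi,\nabla_{X_a}]$ is smoothing of finite rank. So for $y\in C^{j+2,\kappa}$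
$$\|\nabla_{X_a}y\|_{j+1}\le C\|L_\tau\nabla_{X_a}y\|_{j-1}\le C\big(\|\nabla_{X_a}L_\tau y\|_{j-1}+C_1\|y\|_{j+1}\big)\le C'\|L_\tau y\|_j .$$
The first inequality is the claim for $j-1$ applied to $\nabla_{X_a}y\in C^{j+1,\kappa}$. The last uses it once more, in the form $\|y\|_{j+1}\le C\|L_\tau y\|_{j-1}$. Summing over $a$, $\|y\|_{j+2}\le C''\|L_\tau y\|_j$, uniformly in $\tau$.

**Step 3: continuity.** $L_\tau:C^{j+2,\kappa}\to C^{j,\kappa}$ is bounded and affine in $\tau$, $L_0$ is an isomorphism, and the estimate of Step 2 is uniform. The method of continuity gives the claim for $j$. $\square$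

**Proposition 1.** For $\zeta\in Z$ there are $\varepsilon>0$ and smooth closed forms $\Omega_t=\Omega_0+t\zeta+R(w_t)$ of type $G$, $|t|<\varepsilon$, with $w_t=O(t^2)$ in $C^{k,\kappa}$ for every $k\ge2$. If $\zeta$ is exact and $\mathcal H_W=0$, then $[\Omega_t]=[\Omega_0]$.

*Proof.* **Step 1: solve (7) in a fixed Hölder space.** Look for $\varphi=t\zeta+R(w)$ with $w\in C^{k,\kappa}(W)$ unknown. It is closed, and by (6) and $\pi_W\zeta=0$ its $W$-part is $w$. So (7) becomes
$$\Psi(t,w):=w-Q\big(\pi_{\mathcal A}(t\zeta+Rw)\big)=0 .$$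
By Lemma 7, $\Psi$ is a smooth map from a neighbourhood of $0$ in $\mathbb R\times C^{k,\kappa}(W)$ to $C^{k,\kappa}(W)$. Since $Q$ and $dQ$ vanish along the zero section, $\Psi(0,0)=0$, $\partial_w\Psi(0,0)=\mathrm{id}$ and $\partial_t\Psi(0,0)=0$. The implicit function theorem gives a smooth, locally unique solution $w_t$, $|t|<t_k$, with $w_0=0$ and $\dot w_0=0$. So $w_t=O(t^2)$ in $C^{k,\kappa}$.

**Step 2: compare different $k$.** Fix $w_t$ to be the solution for $k=2$. For larger $k$ the $C^{k,\kappa}$ solution is, for small $t$, also a small $C^{2,\kappa}$ solution, so it agrees with $w_t$ by local uniqueness. Hence $w_t=O(t^2)$ in every $C^{k,\kappa}$ as $t\to0$. The interval on which this identification holds may shrink with $k$. So it remains to prove that $w_t$ is smooth for all $|t|<\varepsilon$ with $\varepsilon$ independent of $k$.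

**Step 3: smoothness on a fixed interval.** Choose $\varepsilon$ so small that $\alpha:=\pi_{\mathcal A}(t\zeta+Rw_t)$ has $\|\alpha\|_0<\epsilon_0$ for $|t|<\varepsilon$. Fix such a $t$, write $w=w_t$, and suppose $w\in C^{k,\kappa}$ with $k\ge2$. We show $w\in C^{k+1,\kappa}$; induction then finishes.

Put $u=Nw\in C^{k+2,\kappa}$. Then $\alpha=\pi_{\mathcal A}(t\zeta+w_H)+Pu\in C^{k,\kappa}$ and
$$DD^*u+w_H=w=Q(\alpha),\tag{8}$$
where $\zeta$ and $w_H$ are smooth. Choose connections on $W$ and $\mathcal A$ and a vector field $X$. In local trivialisations one sees that $\nabla_X(Q(\alpha))-dQ_\alpha(\nabla_X\alpha)$ depends on $\alpha$ only through its pointwise value, and smoothly; so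
$$\nabla_X(Q(\alpha))=(\nabla_XQ)(\alpha)+dQ_\alpha(\nabla_X\alpha)$$
with $\nabla_XQ$ a smooth fibre-preserving map. Apply $\nabla_X$ to (8) and put $y=\nabla_Xu\in C^{k+1,\kappa}$. Commuting $\nabla_X$ past $DD^*$ and $P$ and adding $\Pi y$ to both sides, we get $L_1y=f$ with
$$f=\Pi\nabla_Xu-\nabla_Xw_H+[DD^*,\nabla_X]u+(\nabla_XQ)(\alpha)+dQ_\alpha\Big(\nabla_X\big(\pi_{\mathcal A}(t\zeta+w_H)\big)+[\nabla_X,P]u\Big).$$
The two commutators are second-order operators with smooth coefficients, again because $\nabla_X$ has scalar symbol. As $u\in C^{k+2,\kappa}$ and $\alpha\in C^{k,\kappa}$, every term of $f$ is in $C^{k,\kappa}$. By Lemma 8 with $j=k$ there is $y'\in C^{k+2,\kappa}$ with $L_1y'=f$. Since $L_1$ is injective on $C^{2,\kappa}$ (Lemma 8 with $j=0$), $y'=y$. Thus $\nabla_Xu\in C^{k+2,\kappa}$ for all $X$, so $u\in C^{k+3,\kappa}$ and $w=DD^*u+w_H\in C^{k+1,\kappa}$.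

**Step 4: cohomology.** If $\mathcal H_W=0$ and $\zeta$ is exact, then $t\zeta+R(w_t)=t\zeta+dD^*Nw_t$ is exact. $\square$

## 10. Oscillating solutions with $E'(\ell\zeta)\neq0$

It remains to find $\zeta\in Z$ which moves the metric out of the Einstein condition to first order. The torus tells us what to do: oscillate fast along $d\psi$ with amplitude in $K_{d\psi}$, then repair the error $\pi_W(db)$ with $DD^*$. What makes this work is a comparison of powers of $\lambda$: the main term of $E'$ has size $\lambda^3$, and the repair contributes only $\lambda^2$.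

First, the size of $E'$ on an oscillating tensor. Let $\psi$ be a smooth function and $k$ a smooth compactly supported symmetric 2-tensor with $k(\nabla\psi,\cdot)=0$ and $\mathrm{tr}\,k=0$. Then
$$E'(e^{i\lambda\psi}k)=e^{i\lambda\psi}\big(\tfrac12\lambda^2|d\psi|^2k+O(\lambda)\big)\qquad(\lambda\to\infty).\tag{9}$$
Indeed a term with $\lambda^2$ arises only when both derivatives in (3) fall on the exponential. The term $-\frac12\nabla^k\nabla_kh_{ij}$ gives $\frac12\lambda^2|d\psi|^2k_{ij}$, and every other one contains $k(\nabla\psi,\cdot)$ or $\mathrm{tr}\,k$.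

**Proposition 2.** There are smooth exact complex forms $\zeta_\lambda\in Z\otimes\mathbb C$ ($\lambda\ge1$) and $c>0$ such that $\|\zeta_\lambda\|_{L^2}=O(\lambda)$ and $\|E'(\ell\zeta_\lambda)\|_{L^2}\ge c\lambda^3$ for large $\lambda$. Consequently some real exact $\zeta\in Z$ has $E'(\ell\zeta)\ne0$.

*Proof.* **Step 1: choose the amplitude.** Near a point $x_0$ take a function $\psi$ with $d\psi\ne0$. Since $\mathrm{Sp}(2)$ is transitive on $S^7$, the map $(e^1,\dots,e^8)\mapsto e^1$ from adapted coframes to unit covectors is a fibre bundle. So there is a smooth adapted coframe near $x_0$ with $e^1=d\psi/|d\psi|$. Choose $0\neq\alpha\in K_{e^1}$ (Lemma 5) with constant coefficients in this coframe, and a bump function $\chi$ supported near $x_0$ with $\chi(x_0)=1$. Set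
$$\varphi=\chi\alpha,\qquad b=|d\psi|^{-2}\,\iota_{\nabla\psi}\varphi,\qquad k=\ell(\varphi).$$
Then $\pi_W\varphi=0$. Since $d\psi\wedge\varphi=0$, we have $d\psi\wedge b=|d\psi|^{-2}\big(|d\psi|^2\varphi-\iota_{\nabla\psi}(d\psi\wedge\varphi)\big)=\varphi$. By the choice of $K_{e^1}$, $k(\nabla\psi,\cdot)=0$ and $\mathrm{tr}\,k=0$, and $k(x_0)=\ell(\alpha)(x_0)\ne0$ by the injectivity of $\ell$ on $N_{e^1}$.

**Step 2: the approximate solution.** Let $\beta_\lambda=e^{i\lambda\psi}b$. Then
$$d\beta_\lambda=e^{i\lambda\psi}(i\lambda\varphi+db),\qquad D\beta_\lambda=e^{i\lambda\psi}\pi_W(db).$$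
So $\|d\beta_\lambda\|_{L^2}=O(\lambda)$, $\|D\beta_\lambda\|_{L^2}=O(1)$ and $\|D\beta_\lambda\|_{H^2}=O(\lambda^2)$.

**Step 3: repair.** $D\beta_\lambda$ is $L^2$-orthogonal to $\ker D^*=\mathcal H_W$, so $u_\lambda=N(D\beta_\lambda)$ satisfies $DD^*u_\lambda=D\beta_\lambda$, with $\|u_\lambda\|_{H^2}=O(1)$ and $\|u_\lambda\|_{H^4}=O(\lambda^2)$. Set
$$\zeta_\lambda=d(\beta_\lambda-D^*u_\lambda).$$
It is smooth and exact, and $\pi_W\zeta_\lambda=D\beta_\lambda-DD^*u_\lambda=0$, so $\zeta_\lambda\in Z\otimes\mathbb C$. Also $\|\zeta_\lambda\|_{L^2}\le O(\lambda)+C\|u_\lambda\|_{H^2}=O(\lambda)$.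

**Step 4: compare sizes.** Extend $\ell$ to $\Lambda^4$ as $\ell\circ\pi_{\mathcal A}$. Then $\ell(d\beta_\lambda)=e^{i\lambda\psi}\big(i\lambda k+\ell(db)\big)$. By (9) for the first term, and since $E'$ has order two for the second,
$$E'(\ell\,d\beta_\lambda)=e^{i\lambda\psi}\big(\tfrac i2\lambda^3|d\psi|^2k+O(\lambda^2)\big).$$
The operator $E'\circ\ell\circ dD^*$ has order four, so $\|E'(\ell\,dD^*u_\lambda)\|_{L^2}\le C\|u_\lambda\|_{H^4}=O(\lambda^2)$. Since $|d\psi|^2k\not\equiv0$, we get $\|E'(\ell\zeta_\lambda)\|_{L^2}\ge c\lambda^3$ for large $\lambda$.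

**Step 5: a real form.** $E'\circ\ell$ is a real operator. So for large $\lambda$ the real or the imaginary part of $\zeta_\lambda$ is a real exact $\zeta\in Z$ with $E'(\ell\zeta)\ne0$. $\square$

## 11. The family on $\mathbb{HP}^2$: proof of Theorem 1

On $\mathbb{HP}^2$ the form $\Omega_0$ is closed and parallel, so $E(g_0)=0$ by Lemma 1, and $\mathcal H_W=0$ by Lemma 6. Take a real exact $\zeta\in Z$ with $E'(\ell\zeta)\neq0$ (Proposition 2) and the corresponding $\Omega_t$ of Proposition 1. These are smooth closed forms of type $G$. They are cohomologous to $\Omega_0$, since $\zeta$ is exact and $\mathcal H_W=0$. As $\Omega_t-\Omega_0=t\zeta+R(w_t)$ and $R(w_t)=O(t^2)$ in every $C^{k,\kappa}$, we have $\Omega_t\to\Omega_0$ in $C^\infty$.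

Since $d\gamma=\ell$ along the zero section, Lemma 7 gives, in $C^{2,\kappa}$,
$$g_{\Omega_t}=\gamma\big(\pi_{\mathcal A}(\Omega_t-\Omega_0)\big)=g_0+t\,\ell(\zeta)+O(t^2).$$
$E(g)$ is a smooth expression in $g$ and its first two derivatives, so
$$E(g_{\Omega_t})=E(g_0)+t\,E'(\ell\zeta)+O(t^2)=t\,E'(\ell\zeta)+O(t^2)\quad\text{in }C^0.\tag{10}$$
After shrinking $\varepsilon$ this is nonzero for $0<|t|<\varepsilon$. Then $g_{\Omega_t}$ is not Einstein, and by Lemma 1 $\Omega_t$ is not parallel. $\blacksquare$

## 12. Banach manifold structure, cohomology classes, density, and diffeomorphisms: proof of Theorem 2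

**Part 1: the submanifold.** Let $\mathcal Z^k$ be the Banach space of closed $C^{k,\kappa}$ 4-forms. By Lemma 4, including its converse, which is uniform over $M$ as noted in Section 7, the closed $C^{k,\kappa}$ forms of type $G$ near $\Omega_0$ are exactly $\Omega_0+\varphi$ with $\varphi\in\mathcal Z^k$ small and $\Phi(\varphi)=0$. By Lemma 7, $\Phi:\mathcal Z^k\to C^{k,\kappa}(W)$ is smooth near $0$. Its differential $d\Phi(0)=\pi_W$ has the bounded right inverse $R$, by (6), so it is onto with complemented kernel: $\mathcal Z^k=\ker\pi_W\oplus R(C^{k,\kappa}(W))$. By the implicit function theorem $\Phi^{-1}(0)$ is, near $0$, a smooth Banach submanifold with tangent space $\ker\pi_W$ at $0$. The statement about curves is Proposition 1.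

**Part 2: the classes reached by $Z$.** Let $\zeta\in Z$ have harmonic part $\eta$; then $\zeta-\eta$ is exact. For $w\in\mathcal H_W$, which is harmonic, $\langle\eta,w\rangle_{L^2}=\langle\zeta,w\rangle_{L^2}=\langle\pi_W\zeta,w\rangle_{L^2}=0$. So $\eta\perp\mathcal H_W$. Conversely, let $\eta$ be harmonic with $\eta\perp\mathcal H_W$. Then $(\pi_W\eta)_H=0$, so $\zeta=\eta-dD^*N(\pi_W\eta)$ is closed with $\pi_W\zeta=\pi_W\eta-DD^*N(\pi_W\eta)=0$. Thus $\zeta\in Z$ and $[\zeta]=[\eta]$. Since $\mathcal H_W$ is a subspace of the harmonic 4-forms, the image has codimension $\dim\mathcal H_W$. The last claim is Lemma 6.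

**Part 3: openness and density.** *Open.* By Lemma 4, near a given smooth closed $\Omega_1$ of type $G$ the forms of type $G$ are $\Omega_1+\alpha+Q(\alpha)$ with metric $\gamma(\alpha)$, where $\alpha=\pi_{\mathcal A}(\Omega-\Omega_1)$ and $\mathcal A,Q,\gamma$ are taken at $\Omega_1$. So $g_\Omega$ depends continuously on $\Omega$ in $C^2$, and $E(g_\Omega)$ depends continuously in $C^0$ on $\Omega$ in $C^2$. Hence $E(g_\Omega)\ne0$ is a $C^2$-open condition.

*Dense.* Let $\Omega_0$ be smooth, closed and of type $G$. If $E(g_{\Omega_0})\ne0$ there is nothing to prove. If $E(g_{\Omega_0})=0$, Propositions 1 and 2 give smooth closed forms $\Omega_t\to\Omega_0$ of type $G$, in $C^\infty$, and the computation (10) gives $E(g_{\Omega_t})=t\,E'(\ell\zeta)+O(t^2)\neq0$ for small $t\ne0$. Non-Einstein implies non-parallel by Lemma 1.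

**Part 4: the quotient by Lie derivatives.** The plan is to suppose that the quotient is finite-dimensional and to show that then $\|E'(\ell\zeta_\lambda)\|_{L^2}$ would grow only like $\lambda$, against Proposition 2.

*Step 1: the operator $S$.* Let $S(X)=\mathcal L_X\Omega_0=d(\iota_X\Omega_0)$. It is closed. At each point it is the derivative of the curve $\phi_t^*\Omega_0$ ($\phi_t$ the flow of $X$) in the orbit, so $\pi_WS(X)=0$ and $S$ maps $\Gamma(TM)$ to $Z$. Up to a factor $i$ its symbol is $X\mapsto\xi\wedge\iota_X\Omega_0=(X\otimes\xi)\cdot\Omega_0$, by (2). For $\xi\ne0$ and $X\neq0$ this is nonzero: a rank-one endomorphism is never skew, since skew endomorphisms have even rank, so it does not lie in $\mathfrak g$. Hence $S^*S$ is elliptic. Standard theory gives $\|X\|_{H^1}\le C\|SX\|_{L^2}$ for $X\perp\ker S$; the space $S(H^1)$ is closed in $L^2$; and if $X\in H^1$ has $SX$ smooth, then $S^*SX$ is smooth and so is $X$.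

*Step 2: a bounded decomposition.* Suppose $Z=V\oplus S(\Gamma(TM))$ with $\dim V<\infty$. If $v\in V$ and $v=SX$ with $X\in H^1$, then $X$ is smooth by Step 1, so $v\in V\cap S(\Gamma(TM))=0$. Hence $V\cap S(H^1)=0$. As $V$ is finite-dimensional and $S(H^1)$ closed, $V\oplus S(H^1)$ is a topological direct sum in $L^2$. Complexify and apply this to the forms of Proposition 2: $\zeta_\lambda=v_\lambda+SX_\lambda$ with $v_\lambda\in V\otimes\mathbb C$, $X_\lambda\perp\ker S$ smooth, and
$$\|v_\lambda\|_{L^2}+\|X_\lambda\|_{H^1}\le C\|\zeta_\lambda\|_{L^2}=O(\lambda).$$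

*Step 3: both parts have small $E'$.* $V$ is a finite-dimensional space of smooth forms, so $E'\circ\ell$ is bounded on it in $L^2$ and $\|E'(\ell v_\lambda)\|_{L^2}=O(\lambda)$. For the other part use naturality: $g_{\phi^*\Omega}=\phi^*g_\Omega$ and $E(\phi^*g)=\phi^*E(g)$. Differentiating along a flow, $\ell(SX)=\mathcal L_Xg_0$ and
$$E'(\ell SX)=E'(\mathcal L_Xg_0)=\mathcal L_X\big(E(g_0)\big),$$
which is a first-order operator in $X$. So $\|E'(\ell SX_\lambda)\|_{L^2}\le C\|X_\lambda\|_{H^1}=O(\lambda)$. Together $\|E'(\ell\zeta_\lambda)\|_{L^2}=O(\lambda)$, which contradicts the lower bound $c\lambda^3$ of Proposition 2. $\blacksquare$
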